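\title{Bi-embeddability of countable torsion-free abelian groups is invariantly universal}

\begin{abstract}
We prove that every analytic equivalence relation is Borel bireducible with bi-embeddability restricted to an isomorphism-invariant Borel class of countable torsion-free abelian groups. More precisely, every analytic quasi-order $R$ on a standard Borel space $X$ is realized by a Borel family $(G_x)_{x\in X}$ of pairwise nonisomorphic indecomposable groups with automorphism group $\{\pm1\}$: the group $G_x$ embeds in $G_y$ if $x\,R\,y$, and $\operatorname{Hom}(G_x,G_y)=0$ otherwise. We compute all homomorphisms between these groups. They are coherent sequences of integer polynomials whose exponents approximate witnesses to $x\,R\,y$.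
\end{abstract}

\section{The problem and the results}\label{sec:intro}

How complicated is it to decide whether two countable torsion-free abelian groups embed in each other, and which complexities occur when the question is restricted to a class of such groups? Descriptive set theory makes both questions precise.

A group with underlying set $\omega=\{0,1,2,\dots\}$ is coded by the graph $\{(a,b,c):ab=c\}$ of its operation, a point of the Polish space $2^{\omega\times\omega\times\omega}$. The codes of torsion-free abelian groups form a Borel set $X_{\mathrm{TFA}}$. Every nonzero countable torsion-free abelian group is infinite and so has a code. For $H,K\in X_{\mathrm{TFA}}$ we write $H\sqsubseteq K$ if there is an injective homomorphism (an \emph{embedding}) $H\to K$, we write $H\equiv K$ (\emph{bi-embeddability}) if $H\sqsubseteq K$ and $K\sqsubseteq H$, and we write $H\cong K$ for isomorphism.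

A \emph{standard Borel space} is a measurable space isomorphic to a Borel subset of a Polish space with its Borel sets. A subset of a standard Borel space $X$ is \emph{analytic}, or $\Sigma^1_1$, if it is the projection of a Borel subset of $X\times\omega^\omega$, and a binary relation on $X$ is $\Sigma^1_1$ if it is so as a subset of $X\times X$. A \emph{quasi-order} is a reflexive and transitive relation. The relation $\sqsubseteq$ is a $\Sigma^1_1$ quasi-order, since $H\sqsubseteq K$ asks for the existence of $h\in\omega^\omega$ satisfying a Borel condition; likewise $\equiv$ and $\cong$ are $\Sigma^1_1$ equivalence relations. If $R$ and $S$ are quasi-orders on standard Borel spaces $X$ and $Y$, then $R$ \emph{Borel reduces} to $S$, written $R\le_B S$, if there is a Borel map $f\colon X\to Y$ with $x\,R\,y\iff f(x)\,S\,f(y)$ for all $x,y\in X$. Such an $f$ translates, explicitly, every instance of $R$ into an instance of $S$. We write $R\sim_B S$ if $R\le_B S$ and $S\le_B R$. A $\Sigma^1_1$ equivalence relation $E$ is \emph{complete} if $R\le_B E$ for every $\Sigma^1_1$ equivalence relation $R$.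

\begin{definition}[Camerlo--Marcone--Motto Ros]\label{def:iu}
Let $E$ be a $\Sigma^1_1$ equivalence relation on a standard Borel space $X$ and let $F\subseteq E$ be an equivalence relation on $X$. The pair $(E,F)$ is \emph{invariantly universal} if for every $\Sigma^1_1$ equivalence relation $R$ on a standard Borel space there is an $F$-invariant Borel set $B\subseteq X$ with $R\sim_B(E\upharpoonright B)$.
\end{definition}

Completeness says that $E$ lies above every $\Sigma^1_1$ equivalence relation. Invariant universality says that each of them occurs exactly, up to $\sim_B$, as a restriction of $E$; when $F$ is isomorphism, invariance means that $B$ is a class of structures and not an artifact of the coding. Two known results suggest a guess: $\equiv$ is complete on $X_{\mathrm{TFA}}$, and on the space of all countable groups the pair formed by bi-embeddability and isomorphism is invariantly universal. The conjecture posed in \cite{problem} is that the pair $(\equiv,\cong)$ on $X_{\mathrm{TFA}}$ is invariantly universal. We prove it.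

\begin{theorem}\label{thm:A}
For every $\Sigma^1_1$ equivalence relation $R$ on a standard Borel space there is a $\cong$-invariant Borel set $B\subseteq X_{\mathrm{TFA}}$ with $R\sim_B({\equiv}\upharpoonright B)$.
\end{theorem}

To see what must be added to completeness, let $f\colon X\to X_{\mathrm{TFA}}$ reduce $R$ to $\equiv$. The least invariant set containing $f(X)$ consists of the $H$ for which there is a pair $(x,h)$ with $h\colon f(x)\to H$ an isomorphism. The quantifier ranges over an uncountable space, so this set is on its face only analytic; and a reduction in the opposite direction has to compute a suitable $x$ from an arbitrary code $H$. Both difficulties disappear if each $H$ admits only countably many pairs $(x,h)$, because Borel sets with countable sections have Borel projections. So we look for groups $f(x)$ that are pairwise nonisomorphic, even when they are bi-embeddable, and that have few automorphisms. In a nonzero torsion-free abelian group $a\mapsto-a$ is a nontrivial automorphism, so $\{\pm1\}$ is the smallest automorphism group possible. The following theorem attains it, and does so for quasi-orders.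

\begin{theorem}\label{thm:B}
Let $R$ be a $\Sigma^1_1$ quasi-order on a standard Borel space $X$. There is an injective Borel map $x\mapsto G_x$ from $X$ to $X_{\mathrm{TFA}}$ such that for all $x,y\in X$:
\begin{enumerate}
\item[(1)] if $x\,R\,y$ then $G_x\sqsubseteq G_y$, and if not $x\,R\,y$ then $\operatorname{Hom}(G_x,G_y)=0$;
\item[(2)] $G_x\cong G_y$ if and only if $x=y$, and $\operatorname{Aut}(G_x)=\{\pm1\}$;
\item[(3)] $\operatorname{End}(G_x)$ is a commutative integral domain, so $G_x$ is indecomposable;
\item[(4)] for every Borel $Y\subseteq X$ the set $B_Y=\{H\in X_{\mathrm{TFA}}:\exists x\in Y\ H\cong G_x\}$ is Borel, and there is a Borel map $\rho\colon B_Y\to Y$ with $H\cong G_{\rho(H)}$ for all $H\in B_Y$.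
\end{enumerate}
Consequently the maps $x\mapsto G_x$ and $\rho$ witness $R\sim_B({\sqsubseteq}\upharpoonright B_X)$. The same holds for every relation $S$ with $H\sqsubseteq K\Rightarrow H\,S\,K\Rightarrow\operatorname{Hom}(H,K)\neq0$, since all such $S$ coincide on $B_X$.
\end{theorem}

Thus the set $B$ of Theorem~\ref{thm:A} can be taken inside the class of indecomposable groups whose endomorphism ring is a commutative domain and whose automorphism group is $\{\pm1\}$. On it, isomorphism is \emph{smooth}, that is, decided by the Borel invariant $\rho$ (we have $H\cong K\iff\rho(H)=\rho(K)$), and for any two members $H,K$ either $H$ embeds in $K$ or there is no nonzero homomorphism $H\to K$.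

The feature of abelian groups that shapes the proof is that homomorphisms can be added. If each witness to $x\,R\,y$ yields an embedding $G_x\to G_y$, then all integer combinations of these embeddings are homomorphisms too, and a witness must be recoverable from any nonzero one. Our witnesses are sequences $\alpha\in\omega^\omega$ that add under composition. They act as monomials with exponents $\alpha$; general homomorphisms act as polynomials; and a witness is read off from the exponents that occur. Rigidity comes from the fact that the only units of an integer polynomial ring are $\pm1$.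

The proof uses neither of the two known results quoted above, only the textbook facts in Section~\ref{sec:tools}. Section~\ref{sec:primes} explains how primes force homomorphisms to preserve subspaces, and Section~\ref{sec:example} carries out the construction by hand for two points. Sections~\ref{sec:normal} and~\ref{sec:groups} contain the general construction, and Section~\ref{sec:borel} completes the proofs.

\section{Descriptive tools and the case of finite rank}\label{sec:tools}

For a sequence $x$ of length at least $n$, let $x|n$ be its restriction to the first $n$ coordinates. A \emph{tree} on $2\times2\times\omega$ is a set $T\subseteq\bigcup_n 2^n\times2^n\times\omega^n$ closed under restriction to smaller lengths, and $(x,y,\alpha)\in2^\omega\times2^\omega\times\omega^\omega$ is a \emph{branch} of $T$ if $(x|n,y|n,\alpha|n)\in T$ for all $n$. We use four standard facts.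
\begin{enumerate}
\item[(F1)] Every standard Borel space is Borel isomorphic to a Borel subset of $2^\omega$.
\item[(F2)] For every analytic $R\subseteq2^\omega\times2^\omega$ there is a tree $T$ on $2\times2\times\omega$ such that $x\,R\,y$ if and only if $(x,y,\alpha)$ is a branch of $T$ for some $\alpha\in\omega^\omega$.
\item[(F3)] (Lusin--Novikov; \cite[Theorem~18.10]{Kechris}.) If $X,Y$ are standard Borel spaces and $Z\subseteq X\times Y$ is Borel with all sections $Z_x=\{y:(x,y)\in Z\}$ countable, then the projection of $Z$ to $X$ is Borel.
\item[(F4)] A function between standard Borel spaces whose graph is Borel is a Borel function.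
\end{enumerate}

For an abelian group $A$ and a prime $p$ let $p^\infty A=\bigcap_k p^kA$. Every homomorphism $\varphi\colon A\to A'$ satisfies $\varphi(p^\infty A)\subseteq p^\infty A'$, because $\varphi(p^ka)=p^k\varphi(a)$. This is the only obstruction to homomorphisms that we use, and it is already visible in rank one. (The \emph{rank} of a torsion-free abelian group is the size of a maximal $\mathbb Z$-independent subset.)

\begin{example}\label{ex:rank1}
For a set $S$ of primes let $\mathbb Z[S^{-1}]$ be the subring of $\mathbb Q$ generated by the $1/p$ with $p\in S$. Then $p^\infty\mathbb Z[S^{-1}]$ is the whole group if $p\in S$ and is $0$ if $p\notin S$. So $\mathbb Z[S^{-1}]\subseteq\mathbb Z[S'^{-1}]$ if $S\subseteq S'$, while a prime $p\in S\setminus S'$ forces $\operatorname{Hom}(\mathbb Z[S^{-1}],\mathbb Z[S'^{-1}])=0$. This is the dichotomy of Theorem~\ref{thm:B}(1) for the inclusion order on sets of primes.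
\end{example}

Inclusion is a Borel relation, and finite rank gives nothing else.

\begin{proposition}\label{prop:finite}
If $B\subseteq X_{\mathrm{TFA}}$ is a Borel set of groups of finite rank, then ${\sqsubseteq}\upharpoonright B$ and ${\equiv}\upharpoonright B$ are Borel. Hence a non-Borel $R$ is never Borel bireducible with ${\equiv}\upharpoonright B$.
\end{proposition}

\begin{proof}
Let $H,K\in B$ and let $c_1,\dots,c_r$ be a maximal independent subset of $H$. Each $c\in H$ satisfies $mc=\sum_i m_ic_i$ for some integers $m\ge1$ and $m_i$. A homomorphism $h\colon H\to K$ then has $mh(c)=\sum_i m_ih(c_i)$, which determines $h(c)$ because $K$ is torsion-free. So $h$ is determined by $(h(c_1),\dots,h(c_r))\in K^r$, and the Borel set of triples $(H,K,h)\in B\times B\times\omega^\omega$ with $h\colon H\to K$ an embedding has countable sections over $(H,K)$. By (F3) its projection ${\sqsubseteq}\upharpoonright B$ is Borel, and so is ${\equiv}\upharpoonright B$. If $f$ reduces $R$ to ${\equiv}\upharpoonright B$, then $R$ is the preimage of a Borel set under $f\times f$.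
\end{proof}

Non-Borel $\Sigma^1_1$ equivalence relations exist: if $Y\subseteq2^\omega$ is analytic and not Borel, the relation ``$x=y$ or $x,y\in Y$'' has $Y$ as a class. So infinite rank is necessary in Theorem~\ref{thm:A}. The proof above used finite rank only to count embeddings. Applied to a family as in Theorem~\ref{thm:B} with $R$ not Borel, it shows that some pair $G_x,G_y$ has uncountably many embeddings, although each group has two automorphisms. The construction has to reconcile these two demands.

\section{Coding subspaces by primes}\label{sec:primes}

In Example~\ref{ex:rank1} a prime divides the whole group or nothing. In higher rank a prime can be made to divide exactly a prescribed subspace, which homomorphisms must then respect.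

Let $D$ be a free abelian group and $V=\mathbb Q\otimes D\supseteq D$. For a subgroup $M\subseteq V$ and a prime $p$, let $\mathbb QM$ be the subspace spanned by $M$, let $M[1/p]=\bigcup_kp^{-k}M$, and let $M_{(p)}=\{v/b:v\in M,\ b\in\mathbb Z,\ p\nmid b\}$ be the localization at $p$. If $M$ is free, then $M_{(p)}$ consists of the vectors of $\mathbb QM$ whose coordinates in a basis of $M$ lie in $\mathbb Z_{(p)}$; in particular $p^\infty M_{(p)}=0$. A rational number that lies in $\mathbb Z_{(p)}$ for every prime $p$ is an integer.

Fix distinct primes $(p_i)_{i\in I}$. To a family $(D_i)_{i\in I}$ of direct summands of $D$ we attach the subspaces $W_i=\mathbb QD_i$ and the group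
\begin{equation}\label{eq:A}
A=D+\sum_{i\in I}D_i[1/p_i]\subseteq V .
\end{equation}
If $D=D_i\oplus C$, then $V=W_i\oplus\mathbb QC$, and therefore $D\cap W_i=D_i$.

\begin{lemma}\label{lem:primes}
Let $A$ be as in \eqref{eq:A} and let $i\in I$.
\begin{enumerate}
\item[(i)] If $D=D_i\oplus C$, then $A\subseteq W_i\oplus C_{(p_i)}$, and so $A\cap\mathbb QC\subseteq C_{(p_i)}$. If $q$ is a prime outside $\{p_j:j\in I\}$, then $A\subseteq D_{(q)}$.
\item[(ii)] $p_i^\infty A=A\cap W_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For every prime $q$ and every $j$ with $p_j\ne q$ we have $D_j[1/p_j]\subseteq D_{(q)}$. This gives the last statement. For $q=p=p_i$ the remaining term $D_i[1/p]$ lies in $W_i$, so $A\subseteq D_{(p)}+W_i=W_i\oplus C_{(p)}$. An element of $W_i\oplus C_{(p)}$ that lies in $\mathbb QC$ has $W_i$-component $0$.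

(ii) Write $p=p_i$ and $D=D_i\oplus C$; the group $C$ is free, being a subgroup of a free abelian group. By (i) the projection along $W_i$ is a homomorphism $A\to C_{(p)}$. It maps $p^\infty A$ into $p^\infty C_{(p)}=0$, so $p^\infty A\subseteq W_i$. Conversely let $a\in A\cap W_i$. Choose $m\ge1$ with $ma\in D$; then $ma\in D\cap W_i=D_i$. Write $m=p^em'$ with $p\nmid m'$. Then $m'a\in D_i[1/p]$, so $m'a/p^k\in D_i[1/p]\subseteq A$ for every $k$. Choosing integers $b,c$ with $bm'+cp^k=1$, we get $a/p^k=b\,(m'a/p^k)+c\,a\in A$. Hence $a\in p^kA$ for all $k$.
\end{proof}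

The primes have to be distinct: if $D_i$ and $D_j$ shared a prime $p$, then $p^\infty A$ would contain $D_i+D_j$ and would not single out either subspace.

\begin{lemma}\label{lem:sandwich}
Let $(D_i)_{i\in I}$ and $(D_i')_{i\in I}$ be two families of direct summands of $D$, with subspaces $W_i,W_i'$ and groups $A,A'$ formed with the same primes.
\begin{enumerate}
\item[(i)] Every homomorphism $\varphi\colon A\to A'$ extends uniquely to a $\mathbb Q$-linear map $V\to V$, and this map sends $W_i$ into $W_i'$ for all $i$.
\item[(ii)] A $\mathbb Q$-linear map $\varphi\colon V\to V$ with $\varphi(D)\subseteq D$ and $\varphi(W_i)\subseteq W_i'$ for all $i$ sends $A$ into $A'$.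
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $v\in V$ choose $m\ge1$ with $mv\in A$; the extension must send $v$ to $\varphi(mv)/m$, and this does not depend on $m$ because $m'\varphi(mv)=\varphi(mm'v)=m\varphi(m'v)$. We have $D_i\subseteq p_i^\infty A$, so $\varphi(D_i)\subseteq p_i^\infty A'\subseteq W_i'$ by Lemma~\ref{lem:primes}(ii), and $\varphi(W_i)\subseteq W_i'$ by linearity.

(ii) We have $\varphi(D_i)\subseteq D\cap W_i'=D_i'$, hence $\varphi(D_i[1/p_i])\subseteq D_i'[1/p_i]$.
\end{proof}

So computing $\operatorname{Hom}(A,A')$ is linear algebra, up to one question: must a homomorphism map $D$ into $D$? Not always. For $D=D_1=\mathbb Z$ and $p_1=2$ we get $A=\mathbb Z[1/2]$, on which multiplication by $1/2$ is an automorphism. Lemma~\ref{lem:primes}(i) is the tool that will exclude denominators.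

\section{Two bi-embeddable rigid groups}\label{sec:example}

The smallest case in which the method is visible is $X=\{0,1\}$ with $R$ the total relation. Theorem~\ref{thm:B} then asks for two nonisomorphic groups, each with automorphism group $\{\pm1\}$, that embed in each other.

We want all homomorphisms to be multiplications by polynomials on $\mathbb Z[t]$. A linear map is a multiplication exactly when it commutes with multiplication by $t$. By Lemma~\ref{lem:sandwich} we can prescribe invariant subspaces, not commutation relations; but the graph of an operator is a subspace of the sum of two copies of the space. So let $D=\mathbb Z[t]e\oplus\mathbb Z[t]e'$, and for $a\in\{0,1\}$ let $A_a$ be the group \eqref{eq:A} built from the following six summands and the primes $2,3,5,7,11,13$, in this order: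
\begin{gather*}
L=\mathbb Z[t]e,\quad L'=\mathbb Z[t]e',\quad\Delta=\{re+re':r\in\mathbb Z[t]\},\quad\Theta=\{re+tre':r\in\mathbb Z[t]\},\\
M_0^a,\quad M_1^a,\qquad\text{where }M^a_u=\mathbb Z[t]e\text{ if }u=a\text{ and }M^a_u=t\mathbb Z[t]e\text{ if }u\neq a .
\end{gather*}
The complement of $L'$ is $L$; for $t\mathbb Z[t]e$ take $\mathbb Ze\oplus L'$; for all the others take $L'$.

We claim that the homomorphisms $A_a\to A_b$ are the multiplications by $P\in\mathbb Z[t]$, with the single restriction $t\mid P$ when $a\ne b$. Let $\varphi$ be one, extended to $V=\mathbb Q[t]e\oplus\mathbb Q[t]e'$. It preserves $\mathbb QL$ and $\mathbb QL'$, so $\varphi(re+r'e')=g(r)e+g'(r')e'$ with $g,g'$ linear. Since $g(r)e+g'(r)e'\in\mathbb Q\Delta$, we have $g'=g$. Since $g(r)e+g(tr)e'\in\mathbb Q\Theta$, we have $g(tr)=tg(r)$, so $g(t^k)=t^kP$ with $P=g(1)\in\mathbb Q[t]$, and $\varphi$ is multiplication by $P$. Since $e\in M^a_a$, we have $Pe\in\mathbb QM_a^b$, which for $a\ne b$ says $t\mid P$. For integrality fix a prime $q$. If $q$ is not one of the six primes, then $Pe\in A_b\subseteq D_{(q)}$. If $q=3$, then $Pe\in A_b\cap\mathbb QL\subseteq L_{(3)}$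 by Lemma~\ref{lem:primes}(i). For the other five primes the listed complement $C$ contains $L'$, so $Pe'\in A_b\cap\mathbb QC\subseteq C_{(q)}$. In all cases the coefficients of $P$ lie in $\mathbb Z_{(q)}$, so $P\in\mathbb Z[t]$. Conversely, multiplication by such a $P$ preserves $D,L,L',\Delta,\Theta$ and maps $M_u^a$ into $M_u^b$: for $a=b$ these are ideals times $e$, and for $a\neq b$ we have $PM_a^a\subseteq t\mathbb Z[t]e=M_a^b$ and $PM_b^a\subseteq\mathbb Z[t]e=M_b^b$. Lemma~\ref{lem:sandwich}(ii) finishes the claim.

Multiplication by $t$ embeds $A_0$ in $A_1$ and $A_1$ in $A_0$. An isomorphism $A_a\to A_b$ and its inverse give $PQ=1$ in $\mathbb Z[t]$, so $P=\pm1$, and then $t\nmid P$ forces $a=b$. To realize instead the order $0<1$, replace $M_1^0$ by $0$: a homomorphism $A_1\to A_0$ now satisfies $Pe\in\mathbb QM^0_1=0$, while multiplication by $t$ still embeds $A_0$ in $A_1$.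

The summands $M_u^a$ imitate the representation of a quasi-order by inclusion of down-sets, in which $a\,R\,b$ if and only if $\{u:u\,R\,a\}\subseteq\{u:u\,R\,b\}$. Inclusion would make equivalent points equal, so we attach weights: say that $s\in\omega$ witnesses $u\,R\,a$ if $t^se\in M_u^a$. The weight $0$ witnesses only equality, weights add along chains, and $a\,R\,b$ holds if and only if some translation $s\mapsto s+s'$ carries the weighted down-set of $a$ into that of $b$.

This device has countably many homomorphisms, so by the argument of Proposition~\ref{prop:finite} it produces only Borel relations. An analytic relation needs weights in $\omega^\omega$. The next section arranges these, with the two properties just named holding at every finite level.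

\section{A normal form for analytic quasi-orders}\label{sec:normal}

Let $R$ be a $\Sigma^1_1$ quasi-order on $X$. By (F1) we assume that $X$ is a Borel subset of $2^\omega$, and we put $R'=R\cup\{(x,x):x\in2^\omega\}$. This is a $\Sigma^1_1$ subset of $2^\omega\times2^\omega$. It is reflexive, and transitive because in $x\,R'\,y\,R'\,z$ either one step is an equality or both are instances of $R$. Since $R$ is reflexive on $X$, we have $R'\cap X^2=R$. Sums and $\le$ on $\omega^n$ are coordinatewise, and $0^n$ is the zero sequence. The following normal form is in the spirit of Louveau and Rosendal.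

\begin{lemma}\label{lem:normal}
There is a set $T\subseteq\bigcup_n2^n\times2^n\times\omega^n$ such that:
\begin{enumerate}
\item[(T1)] $T$ is closed under restriction to smaller lengths;
\item[(T2)] for $u,v\in2^n$, $(u,v,0^n)\in T$ if and only if $u=v$;
\item[(T3)] if $(u,v,s)\in T$ and $(v,w,r)\in T$ then $(u,w,s+r)\in T$;
\item[(T4)] $x\,R'\,y$ if and only if there is $\alpha\in\omega^\omega$ with $(x|n,y|n,\alpha|n)\in T$ for all $n$.
\end{enumerate}
\end{lemma}

To obtain (T3) one closes a tree for $R'$ under chains at each level. The danger is that longer and longer chains relate too much. Let $x\,E\,y$ mean $\sum_ix(i)2^{-i}=\sum_iy(i)2^{-i}$, a closed equivalence relation with classes of size at most two, represented by the tree of all $(x|n,y|n,0^n)$ with $x\,E\,y$. Lexicographically consecutive words $w01^k$ and $w10^k$ are related in this tree, since $w0111\cdots\,E\,w1000\cdots$; so chains connect any two words of the same length, and the closure represents the total relation. The remedy is to charge each step one unit in the first coordinate, so that the total weight bounds the length of the chain.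

\begin{proof}
By (F2) let $T_0$ be a tree with $x\,R'\,y$ if and only if $(x,y,\alpha)$ is a branch of $T_0$ for some $\alpha$. Let $T_1$ consist of $(\emptyset,\emptyset,\emptyset)$ and all $(u,v,s)$ of length $n\ge1$ with $s(0)\ge1$ and $(u,v,(s(0)-1,s(1),\dots,s(n-1)))\in T_0$. Then $T_1$ is a tree, and its branches are those of $T_0$ with $\alpha(0)$ increased by $1$; so $T_1$ also represents $R'$.

For $u,v\in2^n$ and $r\in\omega^n$, a \emph{chain for} $(u,v,r)$ consists of $k\ge0$, words $u=w_0,w_1,\dots,w_k=v$ in $2^n$ and $s_1,\dots,s_k\in\omega^n$ with $(w_{i-1},w_i,s_i)\in T_1$ for $1\le i\le k$ and $\sum_is_i\le r$. If $n\ge1$ then each $s_i(0)\geq1$, so $k\le r(0)$. Let $T$ be the set of triples that have a chain.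

(T1) Restricting all $w_i$ and $s_i$ to length $m\le n$ gives a chain for $(u|m,v|m,r|m)$ with the same $k$, because $T_1$ is a tree.

(T2) If $u=v$, take $k=0$. Conversely, if $n\ge1$, a chain for $(u,v,0^n)$ has $k\le0$, so $u=v$; for $n=0$ there is only one word.

(T3) A chain for $(u,v,s)$ followed by a chain for $(v,w,r)$ is a chain for $(u,w,s+r)$.

(T4) If $x\,R'\,y$, take a branch $(x,y,\alpha)$ of $T_1$; it gives chains with $k=1$ at all levels. Conversely let $\alpha$ be as stated. For $n\ge1$ let $\mathcal C_n$ be the nonempty set of chains for $(x|n,y|n,\alpha|n)$. It is finite, since $k\le\alpha(0)$, $w_i\in2^n$ and $s_i\le\alpha|n$. Restriction maps $\mathcal C_{n+1}$ to $\mathcal C_n$ and preserves $k$. By K\"onig's lemma (an infinite tree with finite levels has an infinite branch) there are chains $c_n\in\mathcal C_n$ with $c_{n+1}$ restricting to $c_n$. Their union gives a fixed $k$, points $x=x_0,\dots,x_k=y$ in $2^\omega$ and $\alpha_1,\dots,\alpha_k\in\omega^\omega$ such that each $(x_{i-1},x_i,\alpha_i)$ is a branch of $T_1$. So $x_{i-1}\,R'\,x_i$ for all $i$, and $x\,R'\,y$ by reflexivity if $k=0$ and by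 transitivity if $k\geq1$.
\end{proof}

These last two words are the only place where the construction uses that $R'$ is a quasi-order.

\section{The groups and their homomorphisms}\label{sec:groups}

Fix $T$ as in Lemma~\ref{lem:normal}. A witness $\alpha\in\omega^\omega$ should act as the monomial $\prod_it_i^{\alpha(i)}$, which is an infinite product. We therefore let its truncations act on a sequence of levels, the $n$th level being the device of Section~\ref{sec:example} in $n$ variables, and we link consecutive levels so that the truncations cohere.

Let $\Lambda_n=\mathbb Z[t_0,\dots,t_{n-1}]$, so $\Lambda_0=\mathbb Z$, and $\mathbb Q\Lambda_n=\mathbb Q[t_0,\dots,t_{n-1}]$. For $s\in\omega^n$ put $t^s=\prod_{i<n}t_i^{s(i)}$, so $t^st^r=t^{s+r}$. The \emph{support} $\operatorname{supp}P\subseteq\omega^n$ of $P\in\mathbb Q\Lambda_n$ is the set of $s$ such that $t^s$ has nonzero coefficient in $P$. For $n\ge1$ let $\pi_n\colon\mathbb Q\Lambda_n\to\mathbb Q\Lambda_{n-1}$ be the ring homomorphism that fixes $t_0,\dots,t_{n-2}$ and sends $t_{n-1}$ to $1$. The value $1$ is chosen so that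
\begin{equation}\label{eq:pi}
\pi_n(t^s)=t^{s|(n-1)}\qquad(s\in\omega^n);
\end{equation}
thus $\pi_n$ is the linear form of restriction. (Substituting $0$ would kill $t^s$ unless $s(n-1)=0$.) Let
\[
D=\bigoplus_{n\in\omega}(\Lambda_ne_n\oplus\Lambda_ne_n'),\qquad V=\mathbb Q\otimes D=\bigoplus_{n\in\omega}(\mathbb Q\Lambda_ne_n\oplus\mathbb Q\Lambda_ne_n').
\]
The group $D$ is free abelian on the \emph{monomial basis} $\{t^se_n,\,t^se_n':n\in\omega,\ s\in\omega^n\}$. For $x\in2^\omega$ consider the subgroups
\begin{align*}
L_n&=\Lambda_ne_n,\qquad L_n'=\Lambda_ne_n'&&(n\ge0),\\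
\Delta_n&=\{re_n+re_n':r\in\Lambda_n\}&&(n\ge0),\\
\Theta_{n,j}&=\{re_n+t_jre_n':r\in\Lambda_n\}&&(j<n),\\
\Pi_n&=\{re_n+\pi_n(r)e_{n-1}:r\in\Lambda_n\}&&(n\ge1),\\
M_u^x&=\text{the $\mathbb Z$-span of }\{t^se_n:s\in\omega^n,\ (u,x|n,s)\in T\}&&(n\ge0,\ u\in2^n).
\end{align*}
We list them as $(D_i^x)_{i\in I}$, where the countable index set $I$ does not depend on $x$, and we fix distinct primes $(p_i)_{i\in I}$, also independent of $x$. Only the $M_u^x$ depend on $x$, and for $u\in2^n$ only on $x|n$.

\begin{lemma}\label{lem:summands}
Each $D_i^x$ has a complement $C$ in $D$ that is spanned by a subset of the monomial basis and contains either all $L_m'$ or all $L_m$.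
\end{lemma}

\begin{proof}
The groups $L_n$, $L_n'$ and $M_u^x$ are spanned by basis elements; let $C$ be spanned by the remaining ones. It contains all $L_m$ in the case of $L_n'$, and all $L_m'$ in the other two cases. For $\Delta_n$, $\Theta_{n,j}$ and $\Pi_n$ let $C$ be spanned by the basis elements outside $L_n$; it contains all $L_m'$. Each of the three groups has the form $\Gamma=\{re_n+g(r):r\in\Lambda_n\}$ with $g\colon\Lambda_n\to C$ additive. Then $\Gamma\cap C=0$, and $re_n+c=(re_n+g(r))+(c-g(r))$ shows $D=\Gamma+C$.
\end{proof}

Define $A_x=D+\sum_{i\in I}D_i^x[1/p_i]$ as in \eqref{eq:A}. The subspaces $\mathbb QD_i^x$ are given by the same formulas with $r\in\mathbb Q\Lambda_n$, and $Pe_n\in\mathbb QM_u^x$ if and only if $(u,x|n,s)\in T$ for all $s\in\operatorname{supp}P$.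

\begin{proposition}\label{prop:hom}
For $x,y\in2^\omega$, the homomorphisms $\varphi\colon A_x\to A_y$ are exactly the restrictions of the linear maps
\begin{equation}\label{eq:phi}
re_n\mapsto P_nr\,e_n,\qquad re_n'\mapsto P_nr\,e_n'\qquad(n\in\omega,\ r\in\mathbb Q\Lambda_n),
\end{equation}
where $(P_n)_{n\in\omega}$ is a sequence with
\begin{enumerate}
\item[(a)] $P_n\in\Lambda_n$;
\item[(b)] $\pi_{n+1}(P_{n+1})=P_n$;
\item[(c)] $(x|n,y|n,s)\in T$ for every $s\in\operatorname{supp}P_n$.
\end{enumerate}
The homomorphism $\varphi$ determines $(P_n)$, and sums and compositions of homomorphisms correspond to termwise sums and products of sequences.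
\end{proposition}

\begin{proof}
Let $\varphi\colon A_x\to A_y$ be a homomorphism. By Lemma~\ref{lem:sandwich}(i) it extends to a linear map on $V$ with $\varphi(\mathbb QD_i^x)\subseteq\mathbb QD_i^y$ for all $i$. We go through the list.

\emph{The form \eqref{eq:phi}.} Invariance of $\mathbb QL_n$ and $\mathbb QL_n'$ gives linear maps $g_n,g_n'$ on $\mathbb Q\Lambda_n$ with $\varphi(re_n)=g_n(r)e_n$ and $\varphi(re_n')=g_n'(r)e_n'$. From $g_n(r)e_n+g_n'(r)e_n'\in\mathbb Q\Delta_n$ we get $g_n'=g_n$. From $g_n(r)e_n+g_n(t_jr)e_n'\in\mathbb Q\Theta_{n,j}$ we get $g_n(t_jr)=t_jg_n(r)$ for $j<n$. By induction on the degree, $g_n(t^s)=t^sP_n$ with $P_n=g_n(1)\in\mathbb Q\Lambda_n$, so $g_n(r)=P_nr$ by linearity.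

\emph{Condition \textup{(b)}.} The element $e_{n+1}+e_n$ lies in $\Pi_{n+1}$, so $P_{n+1}e_{n+1}+P_ne_n\in\mathbb Q\Pi_{n+1}$, which says $\pi_{n+1}(P_{n+1})=P_n$.

\emph{Condition \textup{(c)}.} By (T2), $(x|n,x|n,0^n)\in T$, so $e_n\in M^x_{x|n}$. Hence $P_ne_n\in\mathbb QM^y_{x|n}$, which is (c).

\emph{Condition \textup{(a)}.} It suffices to show, for each prime $q$, that the coefficients of $P_n$ lie in $\mathbb Z_{(q)}$. Both $P_ne_n=\varphi(e_n)$ and $P_ne_n'=\varphi(e_n')$ lie in $A_y$. If $q\notin\{p_i:i\in I\}$, then $P_ne_n\in D_{(q)}$ by Lemma~\ref{lem:primes}(i). If $q=p_i$, let $C$ be the complement of $D_i^y$ from Lemma~\ref{lem:summands}. It contains $L_n$ or $L_n'$, so one of $P_ne_n$, $P_ne_n'$ lies in $A_y\cap\mathbb QC\subseteq C_{(q)}\subseteq D_{(q)}$. In either case the coordinates in the monomial basis, which are the coefficients of $P_n$, lie in $\mathbb Z_{(q)}$.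

Conversely, let $(P_n)$ satisfy (a)--(c) and let $\varphi$ be the map \eqref{eq:phi}. By (a), $\varphi(D)\subseteq D$. On $L_n$, $L_n'$, $\Delta_n$ and $\Theta_{n,j}$ the map replaces the parameter $r$ by $P_nr$, so it sends each into itself. By (b),
\[
\varphi(re_n+\pi_n(r)e_{n-1})=P_nr\,e_n+P_{n-1}\pi_n(r)e_{n-1}=P_nr\,e_n+\pi_n(P_nr)e_{n-1}\in\Pi_n .
\]
Let $t^se_n$ be a generator of $M_u^x$, so $(u,x|n,s)\in T$. For $s'\in\operatorname{supp}P_n$ we have $(x|n,y|n,s')\in T$ by (c), hence $(u,y|n,s+s')\in T$ by (T3). The exponents occurring in $P_nt^s$ are these $s+s'$, so $\varphi(t^se_n)\in M_u^y$. By Lemma~\ref{lem:sandwich}(ii), $\varphi(A_x)\subseteq A_y$.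

Finally, $P_n$ is recovered from $\varphi(e_n)=P_ne_n$, and the statement on sums and compositions is read off from \eqref{eq:phi}.
\end{proof}

So $\operatorname{Hom}(A_x,A_y)$ is the group of sequences of integer polynomials, coherent under $t_n\mapsto1$, whose $n$th term is supported in $\{s:(x|n,y|n,s)\in T\}$. It remains to extract a witness from an arbitrary nonzero sequence. Cancellation is the issue: (c) is a statement about supports, and $\pi_{n+1}$ may cancel terms. The point is that cancellation destroys exponents on the way down but cannot create them, so every exponent at level $n$ has an extension at level $n+1$.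

\begin{corollary}\label{cor:hom}
Let $x,y\in2^\omega$.
\begin{enumerate}
\item[(1)] If $x\,R'\,y$ then $A_x$ embeds in $A_y$. If $\operatorname{Hom}(A_x,A_y)\ne0$ then $x\,R'\,y$.
\item[(2)] If $\varphi\colon A_x\to A_y$ is an isomorphism, then $x=y$ and $\varphi=\pm1$.
\item[(3)] $\operatorname{End}(A_x)$ is a commutative integral domain.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) Let $x\,R'\,y$, take $\alpha$ as in (T4) and put $P_n=t^{\alpha|n}$. Then (a) holds, (b) is \eqref{eq:pi}, and (c) holds because $\operatorname{supp}P_n=\{\alpha|n\}$. The resulting homomorphism is injective, since it preserves each summand $\mathbb Q\Lambda_ne_n$, $\mathbb Q\Lambda_ne_n'$ of $V$ and acts on it as multiplication by a nonzero polynomial.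

Conversely, let $\varphi\ne0$ correspond to $(P_n)$ and choose $n_0$ with $P_{n_0}\neq0$. By (b) and \eqref{eq:pi}, the coefficient of $t^\beta$ in $P_n$, for $\beta\in\omega^n$, is the sum over $m\in\omega$ of the coefficients of $t^{\beta^\frown m}$ in $P_{n+1}$, where $\beta^\frown m$ is $\beta$ followed by $m$. If the sum is nonzero then so is one of its terms: every $\beta\in\operatorname{supp}P_n$ has an extension $\beta^\frown m\in\operatorname{supp}P_{n+1}$. Starting from any element of $\operatorname{supp}P_{n_0}$, we obtain $\alpha\in\omega^\omega$ with $\alpha|n\in\operatorname{supp}P_n$ for all $n\ge n_0$. By (c), $(x|n,y|n,\alpha|n)\in T$ for $n\ge n_0$, and by (T1) for all $n$. By (T4), $x\,R'\,y$.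

(2) Let $(P_n)$ and $(Q_n)$ correspond to $\varphi$ and $\varphi^{-1}$. The identity of $A_x$ corresponds to the constant sequence $1$, so $P_nQ_n=1$ in $\Lambda_n$. Total degrees add in the domain $\Lambda_n$, so $P_n$ and $Q_n$ are integers and $P_n=\pm1$. By (b) the sign does not depend on $n$, so $\varphi=\pm1$. Now $\operatorname{supp}P_n=\{0^n\}$, so $(x|n,y|n,0^n)\in T$ by (c), and $x|n=y|n$ by (T2), for all $n$.

(3) By Proposition~\ref{prop:hom}, $\operatorname{End}(A_x)$ is isomorphic to a subring of $\prod_n\Lambda_n$, so it is commutative, and $1\ne0$. By (b), $P_n\neq0$ implies $P_{n+1}\ne0$. So if $(P_n)$ and $(Q_n)$ are both nonzero, then $P_n\ne0\ne Q_n$ and hence $P_nQ_n\ne0$ for all large $n$.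
\end{proof}

\begin{remark}\label{rem:Pi}
The summands $\Pi_n$ are the only ones that involve two levels. Without them the group would be a direct sum of its levels, the signs in (2) could be chosen independently, and the identity on level $0$ extended by zero would be a nonzero homomorphism for all $x,y$, since $(\emptyset,\emptyset,\emptyset)\in T$. The necessity of (a) is used only to cut the automorphisms down to $\pm1$: with rational coefficients the argument in (2) still gives $x=y$ and shows that $\varphi$ is a nonzero rational scalar.
\end{remark}

\begin{remark}\label{rem:End}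
For the set $T$ built in the proof of Lemma~\ref{lem:normal}, chains with $k=0$ give $(u,u,s)\in T$ for all $u$ and $s$. So (c) is vacuous for $x=y$, and $\operatorname{End}(A_x)$ is the ring of all sequences satisfying (a) and (b), for every $x$. It contains the continuum many injective endomorphisms $(t^{\alpha|n})_n$, $\alpha\in\omega^\omega$, and only two units. It also contains the sequence $P_0=0$, $P_n=t_0-1$ $(n\ge1)$, a nonzero endomorphism that kills $e_0$. Thus a nonzero homomorphism need not be injective, and restrictions of elements of $\operatorname{supp}P_{n+1}$ need not lie in $\operatorname{supp}P_n$; this is why (T1) is needed in the proof of (1).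
\end{remark}

\section{Borel codes and the proofs of the theorems}\label{sec:borel}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Keep $X\subseteq2^\omega$, $R'$, $T$ and $A_x$ as in Sections~\ref{sec:normal} and~\ref{sec:groups}.

\emph{The map $x\mapsto G_x$.} All $A_x$ are subgroups of the countable vector space $V$; enumerate $V$ as $(v_k)_{k\in\omega}$ without repetition. For $v\in V$ the set $\{x\in2^\omega:v\in A_x\}$ is open. Indeed, if $v\in A_x$, then $v\in D+\sum_{i\in J}D_i^x[1/p_i]$ for a finite $J\subseteq I$, and there is $N$ such that the groups $D_i^x$ with $i\in J$ depend only on $x|N$; so $v\in A_{x'}$ whenever $x'|N=x|N$. The set $\{k:v_k\in A_x\}$ is infinite since $D\subseteq A_x$; let $k_x(0)<k_x(1)<\cdots$ enumerate it. The condition $k_x(a)=k$ says that $v_k\in A_x$ and exactly $a$ of $v_0,\dots,v_{k-1}$ lie in $A_x$, so it defines a Borel set of $x$. Put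
\[
G_x=\{(a,b,c)\in\omega^3:v_{k_x(a)}+v_{k_x(b)}=v_{k_x(c)}\}.
\]
Then $a\mapsto v_{k_x(a)}$ is an isomorphism $G_x\to A_x$, and $G_x\in X_{\mathrm{TFA}}$ because $A_x$ is a subgroup of a rational vector space. For fixed $(a,b,c)$ the set $\{x:(a,b,c)\in G_x\}$ is the union, over the triples $(k,l,m)$ with $v_k+v_l=v_m$, of the Borel sets defined by $k_x(a)=k$, $k_x(b)=l$, $k_x(c)=m$. So $x\mapsto G_x$ is Borel; we restrict it to $X$.

\emph{Items \textup{(1)--(3)}.} Since $R'\cap X^2=R$, items (1) and (2) and the first part of (3) follow from Corollary~\ref{cor:hom}, and injectivity follows from (2). A decomposition $G_x=H\oplus K$ with $H,K\neq0$ would give the projection $\varepsilon\ne0,1$ onto $H$ with $\varepsilon(1-\varepsilon)=0$, which is impossible in a domain.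

\emph{Item \textup{(4)}.} Let $Y\subseteq X$ be Borel, let $S_\infty\subseteq\omega^\omega$ be the Borel set of permutations of $\omega$, and let
\[
Z=\{(H,x,h)\in X_{\mathrm{TFA}}\times Y\times S_\infty:h\text{ is an isomorphism }G_x\to H\}.
\]
Membership in $Z$ says that $(a,b,c)\in G_x\iff(h(a),h(b),h(c))\in H$ for all $a,b,c\in\omega$, so $Z$ is Borel. Fix $H$ and let $(x,h),(x',h')\in Z_H$. Then $G_x\cong G_{x'}$, so $x=x'$ by (2), and $h^{-1}h'\in\operatorname{Aut}(G_x)=\{\pm1\}$. Hence $|Z_H|\le2$. By (F3), the projection $B_Y$ of $Z$ to $X_{\mathrm{TFA}}$ is Borel. By (F3) again, the projection $\{(H,x):H\cong G_x\}$ of $Z$ to $X_{\mathrm{TFA}}\times Y$ is Borel, since its fibers have at most two elements. Each $H\in B_Y$ occurs with exactly one $x$, so this set is the graph of a function $\rho\colon B_Y\to Y$, which is Borel by (F4) and satisfies $H\cong G_{\rho(H)}$.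

\emph{The reductions.} Let $B=B_X$. For $x,y\in X$ we have $G_x,G_y\in B$, and
\begin{equation}\label{eq:red1}
x\,R\,y\iff G_x\sqsubseteq G_y\iff\operatorname{Hom}(G_x,G_y)\ne0,
\end{equation}
because the first condition implies the second by (1), an embedding of a nonzero group is nonzero, and the third implies the first by (1). For $H,K\in B$ we have $H\cong G_{\rho(H)}$ and $K\cong G_{\rho(K)}$, so \eqref{eq:red1} gives
\begin{equation}\label{eq:red2}
\rho(H)\,R\,\rho(K)\iff H\sqsubseteq K\iff\operatorname{Hom}(H,K)\neq0 .
\end{equation}
Thus $x\mapsto G_x$ reduces $R$ to ${\sqsubseteq}\upharpoonright B$, and $\rho$ reduces ${\sqsubseteq}\upharpoonright B$ to $R$. By the second equivalence in \eqref{eq:red2}, every relation $S$ as in the theorem coincides with $\sqsubseteq$ on $B$.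
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Theorem~\ref{thm:B} to the $\Sigma^1_1$ equivalence relation $R$ on $X$, and let $B=B_X$. It is Borel by (4) and $\cong$-invariant by its definition. Since $R$ is symmetric, $x\,R\,y$ holds if and only if $x\,R\,y$ and $y\,R\,x$, which by \eqref{eq:red1} means $G_x\equiv G_y$. For $H,K\in B$, applying \eqref{eq:red2} in both directions gives $H\equiv K\iff\rho(H)\,R\,\rho(K)$. Hence $R\sim_B({\equiv}\upharpoonright B)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{The Bi-Embeddability Relation On Countable Torsion-Free Abelian Groups},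
\texttt{http://logicatorino.altervista.org/\allowbreak dstTurin17/\allowbreak slides/\allowbreak Calderoni\_dst.pdf}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
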